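# Group testing with $s\log t$ tests in a bounded number of stages

## 1. Three theorems

**Theorem 1.** For every $s\ge 1$ there is a finite positive integer $\rho(s)$, depending only on $s$, such that
$$N_{\rho(s)}(t,s)=s\log t\,(1+o(1))\qquad(t\to\infty).$$
Here $N_p(t,s)$ is the minimal number of group tests in an algorithm that finds $s$ fake coins among $t$ coins, whichever $s$ coins are fake, using $p$ stages.

**Theorem 2.** One can take $\rho(s)\le Cs^3$ with an absolute constant $C$, and with this $\rho(s)$ one has $N_{\rho(s)}(t,s)=s\log t+O_s(\log\log t)$.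

**Theorem 3.** For all $s\ge0$ and $\kappa\in(0,1]$ there are $F(s,\kappa)$ and $t_0(s,\kappa)$ such that for $t\ge t_0(s,\kappa)$ and any nonempty family $\mathcal F$ of $s$-subsets of $[t]$, a set $S_{un}\in\mathcal F$ can be found in at most $F(s,\kappa)$ stages with at most $\log|\mathcal F|+\kappa\log t$ tests.

All logarithms are to base 2 unless written $\ln$. Put $L=\log t$ and $h(u)=u\log\frac1u+(1-u)\log\frac1{1-u}$. "For large $t$" means: for $t\ge t_0$, where $t_0$ depends only on the parameters that are fixed at that point. Theorem 3 is a tool in the proof of the other two, but it is of a different kind, since it searches in an arbitrary family.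

## 2. Tests, stages, and the order of the quantifiers

**Definition (tests and stages).** The coins are the elements of $[t]=\{1,\dots,t\}$, and an unknown set $S_{un}\subset[t]$ with $|S_{un}|=s$ consists of fakes. A test is a subset $Q\subset[t]$. Its result is $1$ (positive) if $Q\cap S_{un}\ne\emptyset$ and $0$ (negative) otherwise. In a $p$-stage algorithm the tests of stage $i$ may depend on the results of stages $1,\dots,i-1$, but not on each other's results. We count tests in the worst case over $S_{un}$. An algorithm using fewer than $p$ stages counts as a $p$-stage algorithm.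

For $s=1$ one stage suffices: number the coins in binary and let the $j$-th test contain the coins whose $j$-th digit is $1$. The $\lceil\log t\rceil$ results spell out the fake coin. For $t=4$, $s=2$, testing coins $1$, $2$, $3$ individually in one stage determines the pair with three tests.

Three is also forced there, by the information bound. An algorithm that makes at most $N$ tests produces at most $2^N$ sequences of results, and different sets $S_{un}$ must produce different ones. Hence, for every $p$,
$$N_p(t,s)\ \ge\ \log\binom ts\ \ge\ s\log\frac ts\ =\ s\log t-O_s(1).$$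
This is the lower bound in Theorems 1 and 2. With $t=4$, $s=2$ it reads $N\ge\log6>2$. What remains is to construct algorithms.

With no restriction on the stages the construction is simple. Test half of the coins. If the result is positive, continue inside that half; if it is negative, continue in the other half, which must contain a fake. After $\lceil\log t\rceil$ tests one fake is isolated. Remove it and repeat. This uses at most $s\lceil\log t\rceil$ tests, but every test is its own stage, so the number of stages grows with $t$, while $\rho(s)$ may not.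

At the other end, the following may be quoted. For one stage, D'yachkov–Rykov 1983 and Erdős–Frankl–Füredi 1985 give $c_1\frac{s^2}{\log s}\log t\,(1+o(1))\le N_1(t,s)\le c_2s^2\log t\,(1+o(1))$ for $s\ge 2$, with universal $c_1,c_2>0$; so when $c_1s/\log s>1$ one stage is not enough. For two stages, D'yachkov–Rashad 1990 and De Bonis–Gasieniec–Vaccaro 2005 give $N_2(t,s)\le c\,s\log t$ with a universal $c$. For small $s$, $N_2(t,2)$, $N_4(t,3)$ and $N_4(t,4)$ equal $s\log t\,(1+o(1))$ with $s=2,3,4$ respectively. The conjecture in "Multistage group testing algorithms" (https://combgeo.org/wp-content/uploads/2020/04/Ilya-Vorobyev.pdf) asks for the constant exactly $s$ for every $s$, with a number of stages depending on $s$ alone. Theorem 1 says that the conjecture is true.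

It is useful to see what Theorem 3 gives directly. Apply it to the family of all $s$-subsets, whose size is at most $t^s$. For each fixed $\kappa$ it finds $S_{un}$ with at most $(s+\kappa)\log t$ tests in $F(s,\kappa)$ stages. To reach $s\log t\,(1+o(1))$ we would have to let $\kappa\to0$, and the $F(s,\kappa)$ that we construct tends to infinity as $\kappa\to0$ for $s\ge2$. So Theorem 3 alone does not prove Theorem 1. But suppose that at some moment of an algorithm we have used $x\log t$ tests and the surviving candidates number only $t^{s-x-\delta}$, with a fixed $\delta=\delta(s)>0$. Then Theorem 3 with $\kappa=\delta/2$ finishes within the budget. We call this situation slack $\delta$. The whole proof of Theorem 1 consists in showing that we either obtain slack or do not need it.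

## 3. Constant-weight designs, and ten fakes that defeat one

Let $s\ge2$ and let $p=p_s=1-2^{-1/s}$, so that $(1-p)^s=\frac12$. The function $1-2^{-x}$ is concave on $[0,1]$ with values $0$ and $\frac12$ at the ends, so it is at least $x/2$ there; and $1-e^{-z}\le z$. Hence
$$\frac1{2s}\le p\le\frac{\ln2}s,\qquad p\le p_2=1-2^{-1/2}<0.3 .$$

**Definition (constant-weight design).** For $m\ge1$ tests let $a=\lfloor(m+1)p\rfloor$. The columns $x_v\in\{0,1\}^m$, for coins $v$, are independent and uniform over the vectors of weight $a$. Coin $v$ belongs to test $j$ iff $(x_v)_j=1$.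

If $S_{un}$ is the fake set, the vector of results is the disjunction $\bigvee_{v\in S_{un}}x_v$.

**Definition (consistency).** A set $S$ is consistent with $y\in\{0,1\}^m$ if $\bigvee_{v\in S}x_v=y$. For columns, $x\le y$ means coordinatewise inequality, and $|y|$ is the number of ones.

For example, take $s=2$, so $p\approx0.293$, and $m=7$. Then $a=\lfloor 8p\rfloor=2$. If $x_1=1100000$ and $x_2=0110000$, the set $\{1,2\}$ is consistent with $1110000$ and with nothing else.

We compare the design with independent Bernoulli entries. Write $P_{iid}$ for the law in which all entries of the columns are i.i.d. Bernoulli$(p)$. The number $a$ is a mode of $\mathrm{Bin}(m,p)$, so, as there are $m+1$ possible values, $\binom map^a(1-p)^{m-a}\ge\frac1{m+1}$. Therefore a given column of weight $a$ has probability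
$$\binom ma^{-1}\le(m+1)\,p^a(1-p)^{m-a},$$
that is, at most $m+1$ times its $P_{iid}$-probability. Multiply over the columns of $S\setminus A$ and sum over the outcomes in an event. For an event $\mathcal E$ on the columns of $S$, $|S|=s$, for $A\subset S$ and every $x_A=(x_v)_{v\in A}$ with all weights equal to $a$,
$$P(\mathcal E\mid x_A)\le(m+1)^s\,P_{iid}\big(\mathcal E\cap\{\text{all weights}=a\}\mid x_A\big).\tag{1}$$
Under $P_{iid}$ each row of $x_S$ is zero with probability $(1-p)^s=\frac12$, so the disjunction is uniform on $\{0,1\}^m$, and (1) with $A=\emptyset$ gives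
$$P(S\text{ consistent with }y)\le(m+1)^s2^{-m}\qquad\text{for every }y.\tag{2}$$
Also $(m+1)p-1<a\le(m+1)p$, so $|a/m-p|\le1/m$.

By (2), $m$ tests reduce the expected number of candidates for a fixed $y$ to about $2^{-m}\binom ts$, one full bit per test. So the natural attempt is one stage with $m\approx sL$ tests, hoping that few candidates remain. The trouble is that the bound must hold for the result $y$ that actually occurs, for every $S_{un}$.

Take $s=10$, $m=\lfloor10L\rfloor$. Here $p\approx0.06697$ and $a/m\to p$. Split $[t]$ into ten blocks $V_1,\dots,V_{10}$, each with at least $\lfloor t/10\rfloor$ coins. Pick $v_1\in V_1$. Suppose that $v_1,\dots,v_j$, $1\le j\le8$, have pairwise disjoint columns. A coin of $V_{j+1}$ has a column disjoint from all of these with probability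
$$\binom{m-ja}a\Big/\binom ma=\prod_{i=0}^{a-1}\frac{m-ja-i}{m-i}\ \ge\ \Big(1-\frac{(j+1)a}m\Big)^a\ \ge\ \Big(1-\frac{9a}m\Big)^a .$$
Since $1-9p\approx0.397$ and $p\log\frac1{0.397}\approx0.0892$, this is $2^{-(0.0892\ldots+o(1))m}\ge t^{-0.9}$ for large $t$. The block contains at least $\lfloor t/10\rfloor$ independent columns, so the probability that none of them qualifies is at most $\exp(-t^{-0.9}\lfloor t/10\rfloor)\to0$. Hence with probability tending to $1$ we obtain $A=\{v_1,\dots,v_9\}$ with disjoint columns. Put $z=\bigvee_{v\in A}x_v$, so $|z|=9a$. A coin $v\in V_{10}$ satisfies $x_v\le z$ with probability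
$$\binom{9a}a\Big/\binom ma\ \ge\ \Big(\frac{8a}m\Big)^a=2^{-(0.0603\ldots+o(1))m}\ \ge\ t^{-0.61},$$
because $8p\approx0.536$ and $p\log\frac1{0.536}\approx0.0603$. The number of such $v$ is binomial with mean at least $t^{-0.61}\lfloor t/10\rfloor$. By Chebyshev it is at least half its mean, hence at least $t^{0.38}$, with probability tending to $1$. All sets $A\cup\{v\}$ with such $v$ give the same result $z$. So the whole budget of $10L$ tests is spent and at least $t^{0.38}$ candidates remain.

The guilty sets are visible: their result has a proportion of about $0.397$ zeros, while the average set gives $\frac12$. They are exceptional. The proof treats candidates with exceptional columns separately and uses the fact that they are few.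

## 4. Typical and atypical candidate sets

Fix $s\ge2$, and let $P$ be the law of $s$ independent Bernoulli$(p)$ bits, a probability on $\{0,1\}^s$.

**Definition (typical set).** For $|S|=s$ with columns $x_S$, let $Q=Q_S$ be the empirical distribution on $\{0,1\}^s$ of the $m$ rows of $x_S$. For a given tolerance $\varepsilon>0$, $S$ is typical if $|Q(x)-P(x)|\le\varepsilon$ for all $x\in\{0,1\}^s$. Since $P$ is symmetric, the ordering of $S$ does not matter.

For $s=2$ we have $P(00)=0.5$, $P(10)=P(01)\approx0.207$, $P(11)\approx0.086$. In the example with $m=7$, the columns $1100000$, $0110000$ have $Q=(\frac47,\frac17,\frac17,\frac17)$ in the order $00,10,01,11$, and all deviations are below $0.1$. Two equal columns have $Q=(\frac57,0,0,\frac27)$, with a deviation above $0.2$. With tolerance $0.1$ the first pair is typical and the second is not. Our $\varepsilon$ will be a much smaller constant depending on $s$, and $m$ will be large.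

Two facts about one round of $m$ tests carry the proof; both are proved in Section 8.

First, for a typical candidate we control the probability of consistency even when $r$ of its columns are given, $1\le r\le s-1$: it is at most about $2^{-mK_r}$ with $K_r$ strictly larger than $\frac{s-r}s$. At total length $m=sL$ this is what one needs, because $t^{s-r}$ candidates share $r$ given elements, and $t^{s-r}2^{-sLK_r}<1$. In the example of ten fakes, the corresponding exponent with $r=9$ was only about $0.06$ instead of more than $0.1$.

Second, a candidate is consistent with $y$ and atypical with probability at most about $2^{-m(1+\kappa_1)}$, with $\kappa_1=\kappa_1(s)>0$. So among the survivors the atypical ones are fewer by the factor $2^{-\kappa_1m}$. With $m=\theta L$ this is a power of $t$, that is, slack.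

One long round would not do. For atypical candidates the only conditional bound that we shall have, given some of the columns, is the trivial bound $1$; the number of candidates through a single coin is about $t^{s-1}$ at the start, and this number must not exceed the bound that we want for the atypical survivors. Therefore each round has only $\theta L$ tests with $\theta\le\frac1{32}$, and there are $O(s)$ rounds. Between rounds, a single test removes the coins that lie in too many atypical candidates; if that test is positive, slack appears at once.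

We need three tools first: a counting bound valid for all results simultaneously (Section 5), a cheap reading of a small set (Section 6), and Theorem 3 (Section 7).

## 5. A moment bound that holds for all results at once

For a family $\mathcal F$ of $s$-subsets put
$$d_r=d_r(\mathcal F)=\max_{|A|=r}\#\{S\in\mathcal F:A\subset S\},$$
so $d_0=|\mathcal F|$ and $d_1$ is the maximal degree. For all pairs in $[t]$ we have $(d_0,d_1,d_2)=(\binom t2,t-1,1)$; for all pairs containing coin $1$ we have $d_0=d_1=t-1$.

**Lemma 1.** Let $s\ge1$, let $\mathcal F$ be a family of $s$-subsets of $V\subset[t]$, and let $(x_v)_{v\in V}$ be independent random columns. For $y\in\mathcal Y$, $|\mathcal Y|\le t^{s+1}$, and $S\in\mathcal F$ let $\mathcal E_{S,y}$ be an event determined by $x_S=(x_v)_{v\in S}$ such that $P(\mathcal E_{S,y}\mid x_A)\le\pi_r$ a.s. for all $A\subset S$, $|A|=r$. Let $0<\eta\le1$ and $k=\lceil(2s+3)/\eta\rceil$. If $t^2\ge2^{s+2}$, then with probability at least $\frac34$, for all $y\in\mathcal Y$ and all $A\subset V$ with $|A|\le s$,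
$$X_{A,y}:=\#\{S\in\mathcal F:A\subset S,\ \mathcal E_{S,y}\text{ holds}\}\ \le\ t^\eta\sum_{r=|A|}^s(sk)^rd_r\pi_r .$$

The term with $r=0$ is the expected number, up to the factor $t^\eta$. The term with index $r$ accounts for candidates that share $r$ coins with the survivors already seen. The case $r=s$, where usually $\pi_s=1$, accounts for a repeated candidate.

**Step 1 (bound the $k$-th moment).** The purpose is to have a tail bound that beats the number of pairs $(A,y)$. Fix $A,y$ and put $\Phi=\sum_{r\ge|A|}(sk)^rd_r\pi_r$. Then
$$E X_{A,y}^k=\sum_{(S_1,\dots,S_k)}P(\mathcal E_{S_1,y}\cap\dots\cap\mathcal E_{S_k,y}),$$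
the sum over $k$-tuples of members of $\mathcal F$ containing $A$. Fix $S_1,\dots,S_{l-1}$ and let $Z=A\cup S_1\cup\dots\cup S_{l-1}$. Then $|Z|\le sk$: for $l=1$, $|Z|=|A|\le s$, and for $l\ge2$, $A\subset S_1$, so $|Z|\le s(l-1)$. By independence of the columns,
$$P(\mathcal E_{S_l,y}\mid x_Z)=P(\mathcal E_{S_l,y}\mid x_{S_l\cap Z})\le\pi_{|S_l\cap Z|}.$$
Group the sets $S_l\supset A$ by their intersection $A'$ with $Z$, where $A\subset A'\subset Z$ and $|A'|\le s$. For each $A'$ of size $r$ there are at most $d_r$ sets, and there are at most $(sk)^r$ sets $A'$ of size $r$. So for almost every realization of $x_Z$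
$$\sum_{S_l}P(\mathcal E_{S_l,y}\mid x_Z)\le\sum_{A'}\#\{S\in\mathcal F:S\cap Z=A'\}\,\pi_{|A'|}\le\Phi .$$
The events $\mathcal E_{S_1,y},\dots,\mathcal E_{S_{l-1},y}$ are determined by $x_Z$. Hence, for fixed $S_1,\dots,S_{l-1}$,
$$\sum_{S_l}P(\mathcal E_{S_1,y}\cap\dots\cap\mathcal E_{S_l,y})\le\Phi\,P(\mathcal E_{S_1,y}\cap\dots\cap\mathcal E_{S_{l-1},y}).$$
Summing out $S_k$, then $S_{k-1}$, down to $S_1$, gives $EX_{A,y}^k\le\Phi^k$.

**Step 2 (Markov and the union bound).** This step turns the moment into a statement for all $(A,y)$. If $\Phi=0$, then $X_{A,y}=0$ a.s. Otherwise Markov's inequality for $X_{A,y}^k$ gives $P(X_{A,y}>t^\eta\Phi)\le t^{-\eta k}\le t^{-2s-3}$. The number of sets $A$ with $|A|\le s$ is at most $(1+t)^s\le(2t)^s$, so there are at most $2^st^{2s+1}$ pairs $(A,y)$. The probability that some pair fails is at most $2^st^{-2}\le\frac14$. $\square$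

When $\mathcal Y$ is the set of all results of $m$ tests, the condition $|\mathcal Y|\le t^{s+1}$ means $m\le(s+1)L$. All our designs have $m\le L$.

## 6. Reading off a small set in one stage

**Lemma 2.** Let $|W|=n\ge1$, $s\ge1$ and $C_s=3(s+1)^2$. There are at most $C_s(1+\log n)$ non-adaptive tests (subsets of $W$) which determine $S\cap W$ whenever $|S|\le s$.

**Step 1 (a design that separates).** We want, for every coin $v$ and every $s$-set avoiding it, a test containing $v$ and missing the set. If $n\le s+1$, test the elements of $W$ individually; this is at most $C_s$ tests. Let $n\ge s+2$. Take $N=\lceil e(s+1)^2\ln n\rceil$ independent random tests, each containing each element of $W$ independently with probability $\frac1{s+1}$. Since $e\ln2<3$, we have $N\le C_s(1+\log n)$. For $S'\subset W$, $|S'|=s$, and $v\in W\setminus S'$, one test contains $v$ and misses $S'$ with probability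
$$\frac1{s+1}\Big(\frac s{s+1}\Big)^s\ge\frac1{e(s+1)},$$
as $(1+\frac1s)^s\le e$. The expected number of pairs $(v,S')$ with no such test is at most
$$n\binom{n-1}s\Big(1-\frac1{e(s+1)}\Big)^N<n^{s+1}e^{-N/(e(s+1))}\le n^{s+1}e^{-(s+1)\ln n}=1 .$$
So some choice of the tests leaves no such pair. Fix it.

**Step 2 (decoding).** We claim that $v\in W$ lies in $S$ iff it lies in no negative test. If $v\in S$, all tests containing $v$ are positive. If $v\notin S$, extend $S\cap W$ to an $s$-set $S'\subset W\setminus\{v\}$, which is possible as $n-1\ge s$. The test that contains $v$ and misses $S'$ also misses $S$, so it is negative. $\square$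

Lemma 2 is expensive for large $W$ (its constant is $3(s+1)^2$, not $s$), but it costs only $\kappa L/8+O_s(1)$ tests when $|W|\le t^{\omega}$ with $\omega=\kappa/(8C_s)$. So to prove Theorem 3 we look for a set $W$ of size $t^\omega$ that is certain to contain a fake, while the other tests each gain nearly one bit.

## 7. Search in an arbitrary family: proof of Theorem 3

The proof is by induction on $s$. For $s=0$ there is nothing to do, since $\mathcal F=\{\emptyset\}$; put $F(0,\kappa)=0$. For $s=1$, binary numbering of the members of $\mathcal F$ gives $\lceil\log|\mathcal F|\rceil\le\log|\mathcal F|+\kappa L$ tests in one stage for large $t$; put $F(1,\kappa)=1$. Let $s\ge2$, and let $p=p_s$.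

**Step 1 (parameters and state).** This step fixes what we keep track of. Put
$$\omega=\frac\kappa{8C_s},\qquad I=\Big\lceil\frac{20}p\ln\frac1\omega\Big\rceil,\qquad\eta=\min\Big(\frac{p\,\omega}{40},\frac\kappa{16I}\Big).$$
We maintain $(\mathcal F_i,W_i,B_i,w_i)$ such that
$$S_{un}\in\mathcal F_i,\qquad|\mathcal F_i|\le B_i,\qquad\text{every member of }\mathcal F_i\text{ meets }W_i,\qquad|W_i|\le t^{w_i}.$$
Start with $\mathcal F_0=\mathcal F$, $W_0=[t]$, $B_0=|\mathcal F|$, $w_0=1$. As long as $w_i>\omega$, perform Steps 2–4, always with
$$w_{i+1}=\Big(1-\frac p{10}\Big)w_i+2\eta .$$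

**Step 2 (one test against coins of high degree).** Lemma 1 gives a good bound only if no coin lies in too many candidates, and this step ensures it or makes $W$ small. Let
$$U_i=\{v\in[t]:\deg_{\mathcal F_i}(v)>B_it^{-w_i/2}\}.$$
The degrees sum to $s|\mathcal F_i|\le sB_i$, so $|U_i|\le s\,t^{w_i/2}$. Test $U_i$: one stage, one test. If it is positive, put $W_{i+1}=U_i$, $\mathcal F_{i+1}=\{S\in\mathcal F_i:S\cap U_i\neq\emptyset\}$ and $B_{i+1}=B_i$. Since $p<\frac12$ and $w_i>\omega$, we have $t^{w_i(1/2-p/10)}\ge t^{2\omega/5}\ge s$ for large $t$. Hence $|W_{i+1}|\le s\,t^{w_i/2}\le t^{w_i(1-p/10)}\le t^{w_{i+1}}$, and the iteration is complete.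

If the test is negative, delete from $\mathcal F_i$ all members meeting $U_i$. Now all degrees are at most $B_it^{-w_i/2}$, and we continue with Steps 3 and 4.

**Step 3 (a random stage gains almost one bit per test).** Take $m=\lfloor\frac{w_i}2L\rfloor$ tests of the constant-weight design on $[t]$, in one stage, and let $y$ be the result. Let $\mathcal F_{i+1}$ consist of the members of $\mathcal F_i$ consistent with $y$. Apply Lemma 1 with $A=\emptyset$, the events "$S$ is consistent with $y$", $\pi_0=(m+1)^s2^{-m}$ from (2), and $\pi_r=1$, $d_r\le d_1\le B_it^{-w_i/2}$ for $r\ge1$. With probability at least $\frac34$, for all $y$,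
$$|\mathcal F_{i+1}|\le t^\eta\Big(B_i(m+1)^s2^{-m}+\sum_{r=1}^s(sk)^rB_it^{-w_i/2}\Big)\le t^{2\eta}B_i2^{-m}=:B_{i+1}.$$
The last inequality uses $t^{-w_i/2}\le2^{-m}$ and $(m+1)^s+s(sk)^s\le t^\eta$, which holds for large $t$ because $\eta$ and $k$ are constants here and $m\le L$.

**Step 4 (the same stage shrinks $W$).** Put $W_{i+1}=\{v\in W_i:x_v\le y\}$. A member of $\mathcal F_{i+1}$ meets $W_i$, and all its columns are $\le y$, so it meets $W_{i+1}$. We now bound $|W_{i+1}|$. A result that occurs satisfies $|y|\le sa\le s(m+1)p\le\ln2\cdot(m+1)\le\frac34m$, since $m$ is large (recall $w_i>\omega$). Also $a\ge(m+1)p-1\ge pm/2$ for large $m$. So for each $y$ with $|y|\le\frac34m$ and each $v$,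
$$P(x_v\le y)=\binom{|y|}a\Big/\binom ma\le\Big(\frac{|y|}m\Big)^a\le\Big(\frac34\Big)^{a}\le\Big(\frac34\Big)^{pm/2}\le2^{-pm/5},$$
where we used $\frac12\log\frac43>0.207>\frac15$. Apply Lemma 1 with uniformity $1$ in place of $s$, to the singletons $\{v\}$, $v\in W_i$, and the events $x_v\le y$. Here $d_0\le t^{w_i}$, $d_1=1$, $\pi_0=2^{-pm/5}$, $\pi_1=1$, and $k=\lceil5/\eta\rceil$. As $m\ge\frac{w_i}2L-1$, we have $2^{-pm/5}\le2t^{-pw_i/10}$. So with probability at least $\frac34$, for all such $y$,
$$|W_{i+1}|\le t^\eta\big(2^{-pm/5}t^{w_i}+k\big)\le t^\eta\big(2t^{w_i(1-p/10)}+k\big)\le t^{w_i(1-p/10)+2\eta}=t^{w_{i+1}}$$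
for large $t$. The properties in Steps 3 and 4 hold together with probability at least $\frac12$, so some fixed design has both; use it.

**Step 5 (the number of iterations is bounded).** Since $2\eta\le p\omega/20<pw_i/20$, we have $w_{i+1}\le(1-\frac p{20})w_i$. After $I$ iterations $w$ would be at most $e^{-pI/20}\le\omega$. So at most $I$ iterations occur, each with at most two stages.

**Step 6 (find at least one fake and descend).** When $w_i\le\omega$, determine $T=S_{un}\cap W_i$ by Lemma 2 in one stage with at most $C_s(1+\omega L)=C_s+\frac\kappa8L$ tests. The set $T$ is not empty because $S_{un}\in\mathcal F_i$ meets $W_i$. The sets $S\setminus T$ with $S\in\mathcal F_i$, $S\cap W_i=T$, form an $(s-|T|)$-uniform family of size at most $B_i$ containing $S_{un}\setminus T$. Apply the induction hypothesis to it with $\kappa/4$. Remove $T$ from every query, so that the results refer to $S_{un}\setminus T$.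

**Step 7 (the account).** If $M$ tests were made in the random stages, then $B_i\le|\mathcal F|\,2^{-M}t^{2I\eta}$. There were at most $I$ tests of the form $U_i$. The total is at most
$$I+M+C_s+\frac\kappa8L+\log B_i+\frac\kappa4L\ \le\ \log|\mathcal F|+\Big(2I\eta+\frac{3\kappa}8\Big)L+I+C_s\ \le\ \log|\mathcal F|+\kappa L$$
for large $t$, because $2I\eta\le\kappa/8$. The number of stages is at most
$$F(s,\kappa):=2I+1+\max_{s'<s}F(s',\kappa/4).\tag{3}$$
This proves Theorem 3. $\square$

## 8. Two exponents: typical sets with known columns, and atypical sets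

Fix $s\ge2$ and $p=p_s$. For $1\le r\le s-1$ put
$$u_r=2^{-(s-r)/s}=(1-p)^{s-r},\qquad J_r=2^{-r/s}h(u_r)=\frac{h(u_r)}{2u_r},$$
where the last equality holds because $2^{-r/s}u_r=\frac12$. The number $J_r$ is the exponent one computes in the ideal case: if $r$ columns of $S$ have exactly the expected behaviour, a proportion $2^{-r/s}$ of the rows is still undecided, and on these rows the remaining $s-r$ columns must reproduce the right pattern of zeros (probability $u_r$ each) and ones. For $s=2$, $r=1$: $u_1=2^{-1/2}$ and $J_1\approx0.617$, compared with $\frac{s-r}s=0.5$. Lemma 3 says that there is always a gain of this kind.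

**Lemma 3.** With $\gamma:=\frac1{8s}$, $J_r\ge\frac{s-r}s+\gamma$ for $1\le r\le s-1$.

*Proof.* Put $u=u_r$, so $\log\frac1u=\frac{s-r}s$. With $f(x)=x\log\frac1x$ and $\varphi(u)=f(1-u)-f(u)$,
$$J_r-\log\frac1u=\frac{h(u)-2u\log\frac1u}{2u}=\frac{f(u)+f(1-u)-2f(u)}{2u}=\frac{\varphi(u)}{2u}.$$
On $[\frac12,1]$ the function $\varphi$ is concave, since $f''(x)=-\frac1{x\ln2}$ and so $\varphi''(u)=\frac1{\ln2}\big(\frac1u-\frac1{1-u}\big)\le0$. Moreover $\varphi(\frac12)=\varphi(1)=0$ and $\varphi(\frac34)=\frac12-\frac34\log\frac43>0.188$. A concave function lies above its chords, so $\varphi(u)\ge4\cdot0.188\min(u-\frac12,1-u)\ge0.75\min(u-\frac12,1-u)\ge0$. As $u\le1$, $\frac{\varphi(u)}{2u}\ge\frac{\varphi(u)}2$. From $1\le r\le s-1$ we get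
$$u-\tfrac12\ge\tfrac12(2^{1/s}-1)\ge\frac{\ln2}{2s},\qquad1-u\ge1-2^{-1/s}=p\ge\frac1{2s}.$$
Hence $\frac{\varphi(u)}2\ge\frac12\cdot0.75\cdot\frac{\ln2}{2s}>\frac{0.129}s>\frac1{8s}$. $\square$

Now fix the tolerance and the constants
$$c_0=1+2^{s+1}\log\frac1p,\qquad\varepsilon=\frac\gamma{2c_0},\qquad\kappa_1=\frac{\varepsilon^2p^3}{16}\le1,$$
$$K_0=1,\qquad K_r=\frac{s-r}s+\frac\gamma2\quad(1\le r\le s-1),\qquad K_s=0 .$$
The sequence $K_r$ is non-increasing: $K_1=1-\frac1s+\frac1{16s}<1$, it then decreases in steps of $\frac1s$, and $K_{s-1}>0$. For $s=2$ it is $1,\frac{17}{32},0$.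

We use two textbook facts. For distributions $Q,P$ on a finite set, $D(Q\|P)=\sum_xQ(x)\log\frac{Q(x)}{P(x)}$ is the relative entropy, and $v=\max_E|Q(E)-P(E)|$ is the total variation distance. Pinsker's inequality says $D(Q\|P)\ge\frac2{\ln2}v^2\ge2v^2$. The method of types says: for $n$ i.i.d. samples from a law $P$ on a finite set $\mathcal X$, the empirical distribution equals a given $Q$ with probability at most $2^{-nD(Q\|P)}$, and it has at most $(n+1)^{|\mathcal X|}$ possible values. (A sequence with empirical distribution $Q$ has probability $2^{-n(D(Q\|P)+H(Q))}$ under $P$ and $2^{-nH(Q)}$ under $Q$, where $H$ is the entropy; by the latter there are at most $2^{nH(Q)}$ such sequences.)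

**Lemma 4.** (i) For $0\le r\le s$, $A\subset S$, $|A|=r$, and every $y$ and $x_A$,
$$P(S\text{ consistent with }y\text{ and typical}\mid x_A)\le(m+1)^s2^{-mK_r}.$$
(ii) If $m\ge2/(\varepsilon p)$, then for every $y$,
$$P(S\text{ consistent with }y\text{ and not typical})\le(m+1)^{s+2^s}2^{-m(1+\kappa_1)}.$$

**Step 1 (part (i): what typicality says about the known columns).** For $r=0$ the claim is (2), and for $r=s$ it is trivial. Let $1\le r\le s-1$ and $u=u_r$. Let $\ell$ be the number of rows where $x_A=0$, let $\ell_0$ be the number of rows with $y=0$, and put $\ell_1=\ell-\ell_0$. Consistency forces $x_A=0$ on the rows with $y=0$, so these are among the $\ell$ rows. Suppose $S$ is consistent and typical. Then $\ell_0/m=Q(0)$ and $P(0)=\frac12$, so $|\frac{\ell_0}m-\frac12|\le\varepsilon$. And $\ell/m$ is the sum of $Q(x)$ over the at most $2^s$ points $x$ that vanish on $A$, whose $P$-measure is $(1-p)^r=2^{-r/s}$, so $|\frac\ell m-2^{-r/s}|\le2^s\varepsilon$. These two conditions, and $x_A\le y$, depend only on $(x_A,y)$. If one of them fails, the conditional probability is $0$.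

**Step 2 (part (i): the remaining columns).** Assume the conditions hold; we bound the $P_{iid}$-probability that the other columns fit. On the $\ell$ rows with $x_A=0$ the disjunction over $S\setminus A$ must equal $y$, which has $P_{iid}$-probability $u^{\ell_0}(1-u)^{\ell_1}$. Since $2^{-r/s}u=\frac12$,
$$J_r=\frac12\log\frac1u+\Big(2^{-r/s}-\frac12\Big)\log\frac1{1-u}.$$
We have $\log\frac1u\le1$, $1-u\ge p$, $\frac{\ell_0}m\ge\frac12-\varepsilon$ and $\frac{\ell_1}m\ge2^{-r/s}-\frac12-(2^s+1)\varepsilon$. Hence
$$\frac{\ell_0}m\log\frac1u+\frac{\ell_1}m\log\frac1{1-u}\ \ge\ J_r-\varepsilon-(2^s+1)\varepsilon\log\frac1p\ \ge\ J_r-c_0\varepsilon\ =\ J_r-\frac\gamma2\ \ge\ K_r,$$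
the last by Lemma 3. So the probability is at most $2^{-mK_r}$ under $P_{iid}$, and (1) gives (i).

**Step 3 (part (ii): reduction to independent rows).** By (1) it suffices to bound the $P_{iid}$-probability that $S$ is consistent with $y$, is not typical, and has all column weights equal to $a$. From $\frac1m\le\frac{\varepsilon p}2\le\frac p2$ we get $\frac am\ge p-\frac1m\ge\frac p2>0$. Put $\beta=|y|/m$. If $\beta<\frac am$ the event is empty, because a column $\le y$ has weight at most $|y|$. So let $\beta\ge\frac am\ge\frac p2$. The disjunction equals $y$ with probability $2^{-m}$. Conditioned on this, the rows with $y=0$ are zero, and the $\beta m$ other rows are i.i.d. with law $P_1(x)=2P(x)$, $x\ne0$. Let $Q_1$ be the empirical distribution of these $\beta m$ rows, and $v$ the total variation distance of $Q_1$ and $P_1$.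

**Step 4 (part (ii): atypical sets of the right weights have $v$ bounded below).** Here the constant weight matters: it forces $\beta$ to be near $\frac12$ if $Q_1$ is near $P_1$. The first column has weight $a$, so $\frac am=\beta Q_1(X_1=1)$, while $P_1(X_1=1)=2p$. Hence $|\frac am-2p\beta|\le\beta v\le v$, and as $|\frac am-p|\le\frac1m$,
$$|p-2p\beta|\le v+\frac1m,\qquad\Big|\beta-\frac12\Big|\le\frac{v+1/m}{2p}.$$
Now $|Q(0)-P(0)|=|(1-\beta)-\frac12|=|\beta-\frac12|$, and for $x\ne0$
$$|Q(x)-P(x)|=\Big|\beta Q_1(x)-\frac12P_1(x)\Big|\le\beta|Q_1(x)-P_1(x)|+\Big|\beta-\frac12\Big|P_1(x)\le v+\Big|\beta-\frac12\Big|\le\frac{2v+1/m}p .$$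
The bound $\frac{2v+1/m}p$ covers $x=0$ too. If $S$ is not typical, it exceeds $\varepsilon$, so $v>\frac12(\varepsilon p-\frac1m)\ge\frac{\varepsilon p}4$.

**Step 5 (part (ii): summing over types).** By Pinsker, $\beta D(Q_1\|P_1)\ge\frac p2\cdot2\big(\frac{\varepsilon p}4\big)^2=\kappa_1$ for each such $Q_1$. By the method of types each value of $Q_1$ has conditional probability at most $2^{-\beta mD(Q_1\|P_1)}\le2^{-m\kappa_1}$, and there are at most $(m+1)^{2^s}$ values. So the $P_{iid}$-probability is at most $2^{-m}(m+1)^{2^s}2^{-m\kappa_1}$. With the factor $(m+1)^s$ from (1) this is (ii). $\square$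

## 9. The rounds: proof of Theorem 1 and of the error term

For $s=1$ the binary numbering of Section 2 proves everything with $\rho(1)=1$. Let $s\ge2$.

**Step 1 (parameters).** The rounds must be short, and the gain $\kappa_1\theta$ of one round must pay for the slack $\delta$. Put
$$\theta_0=\frac1{32},\qquad\delta=\frac{\kappa_1}{64},\qquad R=\Big\lceil\frac{s-\delta}{\theta_0}\Big\rceil,\qquad\theta=\frac{s-\delta}R .$$
Clearly $\theta\le\theta_0$, and since $(s-\delta)/\theta_0\ge1$ we have $R\le2(s-\delta)/\theta_0$, so $\theta\ge\theta_0/2=\frac1{64}$. Hence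
$$R\theta=s-\delta,\qquad\kappa_1\theta\ge\delta,\qquad\theta+\delta\le\frac1{16}.\tag{4}$$
All of these depend only on $s$. The error exponent, in contrast, now tends to zero: let $b=2^s+2s+6$ and $\eta=\frac{b\log L}L$, so that $t^\eta=L^b$. For large $t$ we have $\eta\le1$ and $k=\lceil(2s+3)/\eta\rceil\le L$. All designs below have $m$ tests with $m+1\le L$, so for large $t$
$$4(s+1)(sk)^s(m+1)^{s+2^s}\le4(s+1)s^sL^{2s+2^s}\le t^\eta .$$
Consequently, in each application of Lemma 1 with $\pi_r\le4(m+1)^{s+2^s}\pi_r'$, the bound is
$$X_{A,y}\le t^{2\eta}\max_{r\ge|A|}d_r\pi_r' .\tag{5}$$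

**Step 2 (the exponents of typical candidates).** This step prepares the numbers that will bound $d_r$ after $i$ rounds. For $0\le i\le R$ and $0\le r\le s$ put
$$g_i(r)=\max_{r\le r'\le s}\big(s-r'-i\theta K_{r'}\big).$$
The idea is that each round of $\theta L$ tests multiplies the number of typical candidates sharing $r'$ given coins by $t^{-\theta K_{r'}}$. Let $\mu=i\theta\le s-\delta$. For $1\le r'\le s-1$,
$$s-r'-\mu K_{r'}=(s-\mu)-\Big[r'\Big(1-\frac\mu s\Big)+\frac\mu s\cdot\frac{s\gamma}2\Big]\le s-\mu-\frac1{16},$$
because $\frac{s\gamma}2=\frac1{16}$ and, as $r'\ge1$, the bracket is at least a convex combination of $1$ and $\frac1{16}$. For $r'=s$ the value is $0$, and for $r'=0$ it is $s-\mu>0$. Hence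
$$g_i(0)=s-i\theta,\qquad g_i(1)\le\max\Big(0,\ s-i\theta-\frac1{16}\Big).\tag{6}$$
Moreover $K$ is non-increasing, so for $r''\ge r'$ we have $-\theta K_{r'}\le-\theta K_{r''}$, and for $i<R$
$$\max_{r'\ge r}\big(g_i(r')-\theta K_{r'}\big)\le\max_{r''\ge r}\big(s-r''-(i+1)\theta K_{r''}\big)=g_{i+1}(r).\tag{7}$$
For $s=2$ we have $g_i(1)=\max(1-\frac{17}{32}i\theta,\,0)$, which reaches $0$ when $i\theta\ge\frac{32}{17}\approx1.88$, before the budget of $2-\delta$ is used up.

**Step 3 (the state and its invariants).** After $i$ rounds the surviving candidates form $\mathcal T_i\cup\mathcal A_i$. Here $\mathcal T_i$ contains candidates typical in all rounds $1,\dots,i$, and $\mathcal A_i$ contains candidates that were not typical in at least one round. Initially $\mathcal T_0$ is the family of all $s$-subsets and $\mathcal A_0=\emptyset$. The invariants are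
$$d_r(\mathcal T_i)\le t^{\,g_i(r)+2i\eta}\quad(0\le r\le s),\tag{8}$$
$$|\mathcal A_i|\le t^{\,s-i\theta-\delta+4i\eta}.\tag{9}$$
Inequality (9) says that the atypical candidates have slack $\delta$, up to the small term $4i\eta$. For $i=0$ both hold, since $d_r(\mathcal T_0)\le t^{s-r}=t^{g_0(r)}$. Steps 4–6 describe round $i+1$ for $0\le i<R$.

**Step 4 (first stage of the round: one test, and the exit).** This test removes coins of high degree in $\mathcal A_i$, for which Lemma 1 would be useless. Put
$$\tau=t^{\,s-(i+1)\theta-\delta+4i\eta},\qquad U=\{v:\deg_{\mathcal A_i}(v)>\tau\}.$$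
By (9), $|U|\le s|\mathcal A_i|/\tau\le s\,t^\theta$. Test $U$.

Suppose $U$ is positive. Then $S_{un}$ meets $U$, and only candidates meeting $U$ survive. By (8) and (6) the number of them in $\mathcal T_i$ is at most
$$|U|\,d_1(\mathcal T_i)\le s\,t^{\theta+2i\eta}\max\big(1,t^{s-i\theta-1/16}\big)\le s\,t^{\,s-i\theta-\delta+2i\eta}.$$
Here we used $\theta\le s-i\theta-\delta$, which holds because $(i+1)\theta\le R\theta=s-\delta$, and $\theta-\frac1{16}\le-\delta$ from (4). With (9), at most $2s\,t^{s-i\theta-\delta+4i\eta}$ candidates remain in total. So slack has appeared for all of them. Finish by Theorem 3 with $\kappa=\delta/2$. In the $i$ completed rounds and this stage we made at most $i\theta L+R$ tests, so the total number of tests is at most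
$$i\theta L+R+\big(s-i\theta-\delta+4i\eta\big)L+O_s(1)+\frac\delta2L=sL-\frac\delta2L+4i\eta L+O_s(1)\le sL$$
for large $t$, since $\eta\to0$.

Suppose $U$ is negative. Delete all candidates meeting $U$. Then every coin has degree at most $\tau$ in $\mathcal A_i$, and (8), (9) remain true.

**Step 5 (second stage of the round: a random design).** Here the main reduction takes place. Take $m=\lfloor\theta L\rfloor$ tests of the constant-weight design. Then $t^{-\theta}\le2^{-m}\le2t^{-\theta}$, and since $0\le K_r\le1$ and $\kappa_1\le1$,
$$2^{-mK_r}\le2t^{-\theta K_r},\qquad2^{-m(1+\kappa_1)}\le4t^{-\theta(1+\kappa_1)} .$$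
For large $t$ also $m\ge2/(\varepsilon p)$. Let $y$ be the result and keep the consistent candidates. Let $\mathcal T_{i+1}$ be the consistent members of $\mathcal T_i$ that are typical in this round, and let $\mathcal A_{i+1}$ be all other consistent candidates.

**Step 6 (the invariants after the round).** We apply Lemma 1 three times, each time in the form (5). Each application fails with probability at most $\frac14$, so some fixed design is good for all three and for all $y$; this is the design that we use.

First, take the family $\mathcal T_i$ and the event "consistent with $y$ and typical". By Lemma 4(i) we may take $\pi_r'=t^{-\theta K_r}$. For every $A$ with $|A|=r$, by (8) and (7),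
$$\#\{S\in\mathcal T_{i+1}:S\supset A\}\le t^{2\eta}\max_{r'\ge r}t^{\,g_i(r')+2i\eta-\theta K_{r'}}\le t^{\,g_{i+1}(r)+2(i+1)\eta}.$$
This is (8) for $i+1$.

Second, take the family $\mathcal T_i$ and the event "consistent with $y$ and not typical", with $A=\emptyset$. Lemma 4(ii) gives $\pi_0'=t^{-\theta(1+\kappa_1)}$. For $r\ge1$ use $\pi_r=1$ and $d_r\le d_1$. The number of such sets is at most
$$t^{2\eta}\max\big(t^{\,s-i\theta+2i\eta-\theta-\kappa_1\theta},\ t^{\,g_i(1)+2i\eta}\big)\le t^{\,s-(i+1)\theta-\delta+2(i+1)\eta}.$$
For the first term this is $\kappa_1\theta\ge\delta$. For the second term, (6) gives $g_i(1)\le\max(0,s-i\theta-\frac1{16})\le s-(i+1)\theta-\delta$, because $(i+1)\theta\le s-\delta$ and $\theta+\delta\le\frac1{16}$. This is the place where short rounds are needed.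

Third, take the family $\mathcal A_i$ and the event "consistent with $y$", with $A=\emptyset$. By (2), $\pi_0'=t^{-\theta}$, and for $r\ge1$ use $\pi_r=1$ and $d_r\le\tau$. The number of survivors is at most
$$t^{2\eta}\max\big(|\mathcal A_i|t^{-\theta},\tau\big)\le t^{2\eta}\tau,$$
since $|\mathcal A_i|t^{-\theta}\le\tau$ by (9).

The last two bounds together give $|\mathcal A_{i+1}|\le2t^{2\eta}\,t^{s-(i+1)\theta-\delta+4i\eta}\le t^{s-(i+1)\theta-\delta+4(i+1)\eta}$ for large $t$, as $2\le t^{2\eta}$. This is (9) for $i+1$.

**Step 7 (finishing when no exit occurred).** After $R$ rounds few candidates are left, and two more stages suffice. As $R\theta=s-\delta$, (8), (9) and (6) give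
$$|\mathcal A_R|\le t^{4R\eta},\qquad|\mathcal T_R|\le t^{\delta+2R\eta},\qquad d_1(\mathcal T_R)\le t^{2R\eta},$$
the last because $\delta<\frac1{16}$ and so $g_R(1)\le\max(0,\delta-\frac1{16})=0$. Perform one stage of $m'=\lfloor\delta L\rfloor$ constant-weight tests. Lemma 1 in the form (5), for the family $\mathcal T_R$ with $\pi_0'=t^{-\delta}$ from (2) and $\pi_r=1$ for $r\ge1$, shows that some design leaves, for every result, at most
$$t^{2\eta}\max\big(t^{\delta+2R\eta-\delta},t^{2R\eta}\big)=t^{(2R+2)\eta}$$
members of $\mathcal T_R$. So at most $2t^{(4R+2)\eta}$ candidates remain, and together they contain at most $n=2s\,t^{(4R+2)\eta}$ coins. A last stage by Lemma 2 on these coins identifies $S_{un}$, with at most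
$$C_s(1+\log n)=O_s(\eta L)+O_s(1)=O_s(\log\log t)$$
tests, because $\eta L=b\log L=b\log\log t$.

**Step 8 (totals).** We add up. Without exit, the number of tests is at most
$$R+R\theta L+\delta L+O_s(\log\log t)=sL+O_s(\log\log t),$$
and with exit it is at most $sL$. A round has two stages, the ending has two, and the exit calls Theorem 3 with parameters $(s,\delta/2)$. So the number of stages is at most
$$\rho(s):=2R+2+F(s,\delta/2),$$
which depends only on $s$. Together with the lower bound $\log\binom ts=s\log t-O_s(1)$,
$$N_{\rho(s)}(t,s)=s\log t+O_s(\log\log t)=s\log t\,(1+o(1)).$$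
This proves Theorem 1 and the error term in Theorem 2. $\square$

## 10. Counting the stages: $\rho(s)=O(s^3)$

It remains to bound $\rho(s)=2R+2+F(s,\delta/2)$ for $s\ge2$; for $s=1$ we have $\rho=1$.

**Step 1 (the constants are at most exponentially small).** We need the size of $\log\frac1\delta$. We have $p\ge\frac1{2s}$, $\gamma=\frac1{8s}$ and $c_0\le1+2^{s+1}\log(2s)$. Hence $\log\frac1\varepsilon=\log(16s\,c_0)=O(s)$, then $\log\frac1{\kappa_1}=2\log\frac1\varepsilon+3\log\frac1p+4=O(s)$, and $\log\frac1\delta=\log\frac1{\kappa_1}+6=O(s)$. Also $R\le32s+1$.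

**Step 2 (the recursion for $F$).** Unwind (3). The rank strictly decreases from level to level, so there are at most $s$ levels, each with a rank $s'\le s$ and a parameter $\kappa'\ge\frac\delta2\,4^{-s}$. Thus $\log\frac1{\kappa'}=O(s)$ at every level. A level of rank $s'\ge2$ contributes $2I+1$ stages, where
$$I\le1+\frac{20}{p_{s'}}\ln\frac{8C_{s'}}{\kappa'}\le1+40s'\ln\frac{8C_{s'}}{\kappa'}=O\Big(s'\big(\log\tfrac1{\kappa'}+\log C_{s'}+1\big)\Big)+1=O(s^2),$$
because $C_{s'}=3(s'+1)^2$. A level of rank $1$ contributes one stage, and rank $0$ contributes none. Hence $F(s,\delta/2)=O(s)\cdot O(s^2)=O(s^3)$, and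
$$\rho(s)=2R+2+F(s,\delta/2)=O(s^3)$$
with an absolute implied constant. This completes the proof of Theorem 2. $\blacksquare$
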